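# Do the numbers $V_i(K|E)$ on $j$-planes determine them on $i$-planes?

Throughout, $\mathbb E^n$ is Euclidean $n$-space with $n\ge 4$, a convex body is a nonempty compact convex set, $G(n,m)$ is the Grassmannian of $m$-dimensional subspaces, $K|E$ is the orthogonal projection of $K$ onto $E$, $B^m$ is the unit ball of dimension $m$ and $\kappa_m$ is its volume. The integers $i,j$ satisfy $2\le i<j\le n-1$. The problem is taken from "Recent Trends in Convex and Discrete Geometry". The letter [S] refers to R. Schneider, *Convex Bodies: The Brunn–Minkowski Theory*, 2nd ed., 2014.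

## 1. Shadows on $j$-planes and on $i$-planes: the guess "yes" and three tests

Let $V_i$ be the $i$-th intrinsic volume. If $\dim M=i$, then $V_i(M)$ is the $i$-dimensional volume of $M$; for a body in $\mathbb E^3$, $V_2$ is half the surface area. The functional $V_i$ is continuous, monotone, invariant under rigid motions, homogeneous of degree $i$, and does not depend on the dimension of the space in which $M$ is placed. Also $V_i(M)=0$ exactly when $\dim M<i$.

Suppose that two convex bodies $K_1,K_2\subset \mathbb E^n$ satisfy
$$V_i(K_1|E)=V_i(K_2|E)\quad\text{for all }E\in G(n,j). \tag{1}$$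
Does it follow that
$$V_i(K_1|F)=V_i(K_2|F)\quad\text{for all }F\in G(n,i)\,? \tag{2}$$
For $n=4$, $i=2$, $j=3$ (the smallest case): if all three-dimensional shadows of two bodies have the same surface area, do all two-dimensional shadows have the same area?

The converse is easy. The **Cauchy–Kubota formula** says that for a convex body $M$ in an $m$-dimensional space $E$ and $i\le k\le m$,
$$V_i(M)=c\int_{G(E,k)}V_i(M|E')\,dE', \tag{3}$$
where $G(E,k)$ is the set of $k$-dimensional subspaces of $E$ with its rotation invariant probability measure, and $c>0$ depends only on $i,k,m$. (For $m=3$, $i=k=2$ the constant is $2$: the unit ball has $V_2=2\pi$ and its shadows have area $\pi$.) Since $(K|E)|F=K|F$ for $F\subset E$, (2) implies (1).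

So (1) says that certain averages of the function $F\mapsto V_i(K|F)$ agree, and there is one average for each $E$. The first guess is that so many averages determine the function: *yes*. We test this guess.

**Test 1: reflections and translates.** A body is not determined by the data in (1): $K$, its translates and $-K$ all give the same values. But they also give the same values in (2). No harm is done.

**Test 2: $i=1$.** This is outside our range, but simplest. For a line $F$, $V_1(K|F)$ is the width of $K$ in the direction $F$. By (3), equal values of $V_1$ on $j$-planes mean that the difference of the two width functions, an even continuous function on $S^{n-1}$, has integral zero over every great subsphere $E\cap S^{n-1}$, $E\in G(n,j)$. By the classical Minkowski–Funk theorem the difference is then zero (if $j=n-1$ directly; if $j<n-1$, average up to hyperplanes first). The guess is right.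

**Test 3: boxes in $\mathbb E^4$, $i=2$, $j=3$.** Let $K=\prod_{k=1}^4[0,a_k]$ with all $a_k>0$. For a sum of segments, $V_2$ is the sum over pairs of the areas of the parallelograms they span. The Gram determinant of the projections of $e_k,e_l$ to $u^\perp$ is $(1-u_k^2)(1-u_l^2)-u_k^2u_l^2=1-u_k^2-u_l^2$, so
$$V_2(K|u^\perp)=\sum_{k<l}a_ka_l\sqrt{u_m^2+u_r^2},\qquad \{m,r\}=\{1,2,3,4\}\setminus\{k,l\}.$$
Take a unit vector $u$ with $u_m=u_r=0$ and $u_k,u_l\ne0$ and move along $\cos t\,u+\sin t\,e_m$. The term of the pair $\{k,l\}$ becomes $a_ka_l|\sin t|$, with a kink at $t=0$; in all other terms the radicand is positive at $t=0$, so they are smooth there. So the function determines each product $a_ka_l$. On the other side, $V_2(K|F)=\sum_{k<l} a_ka_l\cdot|\langle \mathrm{span}(e_k,e_l),F\rangle|$, where the last factor is the area factor of the projection $\mathrm{span}(e_k,e_l)\to F$. So these values are determined too. The guess is right for boxes with common axes, and the kinks did the work.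

All tests say yes, and in fact the implication holds for all centrally symmetric pairs, for all pairs of polytopes, and whenever $i+j\le n$. In general, however, the answer is **no**, already for $(n,i,j)=(4,2,3)$. The tests missed a body that is neither symmetric nor a polytope.

## 2. Inverting the averages: injectivity of $R_{j,i}$ for $i+j\le n$, and a kernel function on $G(4,2)$

The sensible first approach is to forget convexity. Put
$$f(F)=V_i(K_1|F)-V_i(K_2|F),\qquad (R_{j,i}f)(E)=\int_{G(E,i)}f(F)\,dF .$$
Then $f$ is continuous on $G(n,i)$, and by (3) hypothesis (1) is exactly $R_{j,i}f=0$. If the Radon transform $R_{j,i}$ is injective, we are done.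

**Fact (Gelfand–Graev–Roşu, J. Operator Theory 12 (1984) 359–383; Grinberg, J. Differential Geom. 24 (1986) 53–68).** For $i<j$, $R_{j,i}:C^\infty(G(n,i))\to C^\infty(G(n,j))$ is injective if and only if $i+j\le n$.

**Theorem 3.** If $2\le i<j\le n-1$ and $i+j\le n$, the implication (1) $\Rightarrow$ (2) holds for all convex bodies.

*Proof.* The only gap between the Fact and the theorem is that our $f$ is merely continuous, so we mollify. For $\eta\in C^\infty(SO(n))$ let
$$f_\eta(F)=\int_{SO(n)}\eta(\rho)f(\rho^{-1}F)\,d\rho .$$
Fix $F_0$. Substituting $\rho=\sigma\rho'$ gives $f_\eta(\sigma F_0)=\int\eta(\sigma\rho')f(\rho'^{-1}F_0)\,d\rho'$, which is smooth in $\sigma$; hence $f_\eta$ is smooth on $G(n,i)$. The transform commutes with rotations, because the measure of $G(E,i)$ is carried by $\rho^{-1}$ to that of $G(\rho^{-1}E,i)$. Hence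
$$(R_{j,i}f_\eta)(E)=\int\eta(\rho)(R_{j,i}f)(\rho^{-1}E)\,d\rho=0,$$
and $f_\eta=0$ by the Fact. Let $\eta\ge0$ have integral $1$ and support shrinking to the identity. Then $f_\eta\to f$ uniformly, so $f=0$. $\square$

**Where this stops.** For $(n,i,j)=(4,2,3)$ we have $i+j=5>4$, and one can see a kernel function by hand. Let $J$ be the rotation of $\mathbb E^4$ with $Je_1=e_2$, $Je_2=-e_1$, $Je_3=e_4$, $Je_4=-e_3$, and put
$$f(F)=\langle Jx,y\rangle^2-\tfrac13\quad\text{for any orthonormal basis }x,y\text{ of }F .$$
This is well defined, since $\langle Jx,y\rangle$ is an alternating form and changes only its sign with the orientation of the basis. Let $E=u^\perp$. Choose a unit vector $y\perp u,Ju$; then $(Ju,y,Jy)$ is an orthonormal basis of $E$. On $E$ the form $(x,z)\mapsto\langle Jx,z\rangle$ satisfies $\langle J(Ju),z\rangle=-\langle u,z\rangle=0$ and $\langle Jy,Jy\rangle=1$. So if $F\subset E$ has unit normal $v$ in $E$, then $f(F)=\langle Ju,v\rangle^2-\frac13$. The mean of $\langle Ju,v\rangle^2$ over the unit $2$-sphere of $E$ is $\frac13$, so $R_{3,2}f=0$. But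 $f(\mathrm{span}(e_1,e_2))=\frac23\neq0$.

This is not yet a counterexample: we do not know that $f$ is a difference of two functions $V_2(K|\cdot)$. It only shows that (3) alone cannot prove the implication. We must use how $V_i(K|\cdot)$ depends on $K$.

## 3. Hyperplane projections see exactly the even part of the area measure

**Mixed volumes.** In $\mathbb E^m$, the mixed volume $V(M_1,\dots,M_m)$ is symmetric, multilinear for Minkowski addition, and $V(M,\dots,M)$ is the volume of $M$. We write $M[k]$ for $k$ copies of $M$. Then
$$\kappa_{m-i}V_i(M)=\tbinom mi V(M[i],B^m[m-i]). \tag{4}$$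

**Area measures.** Let $h_M(v)=\max_{x\in M}\langle x,v\rangle$ be the support function. For a convex body $K\subset\mathbb E^n$ and $1\le i\le n-1$, the area measure $S_i(K,\cdot)$ is the finite Borel measure on $S^{n-1}$ such that for all convex bodies $M$
$$V(K[i],B^n[n-1-i],M)=\frac1n\int_{S^{n-1}}h_M(v)\,S_i(K,dv). \tag{5}$$
It is translation invariant, and $S_i(-K,\omega)=S_i(K,-\omega)$, so it is even if $K$ is centrally symmetric. Taking $M=B^n$ in (5) and using (4), its total mass is a positive constant (depending on $n,i$) times $V_i(K)$. For $K=B^n$, every $S_i$ is spherical Lebesgue measure. For a polytope, $S_{n-1}$ puts at each facet normal a point mass equal to the area of the facet.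

**Projection formula.** For any convex body $K$ and $u\in S^{n-1}$,
$$V_i(K|u^\perp)=\frac{\binom{n-1}{i}}{2\kappa_{n-1-i}}\int_{S^{n-1}}|\langle u,v\rangle|\,S_i(K,dv). \tag{6}$$
To see this, take the segment $I_u=[-u/2,u/2]$, with $h_{I_u}(v)=\frac12|\langle u,v\rangle|$. By [S, Thm 5.3.1] and (5),
$$\tfrac1n V^{(n-1)}\bigl((K|u^\perp)[i],B^{n-1}[n-1-i]\bigr)=V(K[i],B^n[n-1-i],I_u)=\tfrac1n\int\tfrac12|\langle u,v\rangle|\,S_i(K,dv),$$
where $V^{(n-1)}$ is the mixed volume in $u^\perp$ and $B^n|u^\perp$ is its unit ball. Now apply (4) with $m=n-1$. (Check with $K=B^n$: the integral is $2\kappa_{n-1}$, and both sides equal $\binom{n-1}i\kappa_{n-1}/\kappa_{n-1-i}$.)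

The even part of a measure $\mu$ is $\omega\mapsto\frac12(\mu(\omega)+\mu(-\omega))$. Since $|\langle u,\cdot\rangle|$ is even, $V_i(K|u^\perp)$ depends only on the even part of $S_i(K,\cdot)$. Conversely, the cosine transform $\mu\mapsto\int|\langle\cdot,v\rangle|\,\mu(dv)$ is injective on even finite signed measures [S, Thm 3.5.4]. Therefore:

> $V_i(K_1|\cdot)=V_i(K_2|\cdot)$ on $G(n,n-1)$ if and only if $S_i(K_1,\cdot)$ and $S_i(K_2,\cdot)$ have the same even part. $\quad(7)$

Moreover, if (1) holds for some $j$, then by (3) with $k=j$, $m=n-1$ it holds for $n-1$ in place of $j$. So (1) always yields (7).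

## 4. Centrally symmetric pairs

**Theorem 4.** For all $2\le i<j\le n-1$ the implication (1) $\Rightarrow$ (2) holds (a) if $K_1,K_2$ are both centrally symmetric; (b) if $K_1,K_2$ are both polytopes.

Part (b) waits until Section 8. Part (a) is what (7) gives at once, apart from flat bodies.

*Proof of (a).* By (7) and since both measures are even, $S_i(K_1,\cdot)=S_i(K_2,\cdot)$. Note that $i\le n-2$.

**Step 1: bodies of dimension at least $i+1$.** If both bodies have dimension $\ge i+1$, the Aleksandrov–Fenchel–Jessen theorem [S, §8.1] says that equal $i$-th area measures force $K_1,K_2$ to be translates. Then (2) is clear.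

**Step 2: a body with $V_i=0$.** Otherwise one body, say $K_1$, has $\dim K_1\le i$. Suppose first that $V_i(K_1)=0$. The total mass of $S_i$ is a constant times $V_i$, so $V_i(K_2)=0$ as well. Both bodies then have dimension less than $i$, and so do all their projections; both sides of (2) are $0$.

**Step 3: a body of dimension exactly $i$.** Now let $V_i(K_1)>0$, so $\dim K_1=i$. We show that $K_2$ lies in a parallel $i$-plane. Let $D$ be the direction space of $K_1$. For a unit vector $u\in D$ the projection to $u^\perp$ lowers the dimension of $K_1$, so $V_i(K_2|u^\perp)=V_i(K_1|u^\perp)=0$ and $\dim(K_2|u^\perp)\le i-1$. A projection to a hyperplane lowers the dimension by at most one, so $\dim K_2\le i$. Equal total masses give $V_i(K_2)=V_i(K_1)>0$, so $\dim K_2=i$. Since projection along every unit $u\in D$ lowers the dimension of $K_2$, every such $u$ lies in the direction space of $K_2$; this space therefore contains $D$ and, by dimension, equals $D$. Let $|\langle D,F\rangle|$ be the Jacobian (volume factor) of the orthogonal projection $D\to F$. Then $V_i(K_1|F)=V_i(K_1)|\langle D,F\rangle|=V_i(K_2)|\langle D,F\rangle|=V_i(K_2|F)$.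 $\square$

**Where this stops.** If the bodies are not symmetric, (7) gives no control over the odd parts of the area measures, and the Aleksandrov–Fenchel–Jessen theorem cannot be applied. To see whether the missing odd part can be exploited, we need a formula for $S_i$ in terms of $h_K$.

## 5. Curvature matrices, and an even correction that pays for an odd perturbation

**The matrix $A[h]$.** For $h\in C^2(S^{n-1})$ extend $h$ to $\mathbb E^n\setminus\{0\}$ by $H(x)=|x|\,h(x/|x|)$. The gradient of $H$ is $0$-homogeneous, so the Hessian $D^2H(u)$ annihilates $u$. Let $A[h](u)$ be its restriction to $u^\perp$; in spherical terms $A[h]=\nabla^2h+h\,\mathrm{id}$. It is linear in $h$. For $h\equiv r$ we get $A[h]=r\,\mathrm{id}$; for a linear function $A[h]=0$; in the plane $A[h]$ is the number $h''+h$, the radius of curvature.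

If $A[h]>0$ everywhere, then $D^2H\ge0$ off the origin, so $H$ is convex on every segment missing $0$, and by continuity on every segment (with $H(0)=0$). So $H$ is sublinear and $h$ is the support function of a convex body $K$. Let $\sigma_k$ denote the elementary symmetric functions of the eigenvalues. In this case $S_i(K,\cdot)$ has the density
$$\tbinom{n-1}{i}^{-1}\sigma_i(A[h_K]) \tag{8}$$
with respect to spherical Lebesgue measure [S, §2.5, §4.2]. Consequently, for such bodies, $V_i(K|\cdot)$ on $G(n,n-1)$ depends only on the even part of the function $\sigma_i(A[h_K])$.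

**Parity.** The spaces $u^\perp$ and $(-u)^\perp$ coincide, and differentiating $H(-x)=\pm H(x)$ twice shows
$$A[f](-u)=A[f](u)\ \text{ for even }f,\qquad A[f](-u)=-A[f](u)\ \text{ for odd }f. \tag{9}$$

**The trace.** Put $L:=\Delta_{S^{n-1}}+(n-1)$; then $\operatorname{tr}A[h]=Lh$. For a homogeneous polynomial $f$ of degree $k$, the $1$-homogeneous extension of $f|_{S^{n-1}}$ is $|x|^{1-k}f(x)$. At $u$, the gradient of $|x|^{1-k}$ is $(1-k)u$, which vanishes on $u^\perp$, and its Hessian on $u^\perp$ is $(1-k)\mathrm{id}$. Hence on $S^{n-1}$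
$$A[f]=D^2f|_{u^\perp}-(k-1)f\,\mathrm{id},\qquad Lf=\Delta_{\mathbb E^n}f-(k-1)(k+n-1)f. \tag{10}$$
(For the trace use $\langle D^2f\,u,u\rangle=k(k-1)f$ and $k(k-1)+(k-1)(n-1)=(k-1)(k+n-1)$.)

**The idea.** Let $n=4$, $i=2$ and perturb a ball by an odd function: $h=\lambda+g$. For symmetric $3\times 3$ matrices,
$$\sigma_2(\lambda I+C)=3\lambda^2+2\lambda\operatorname{tr}C+\sigma_2(C). \tag{11}$$
So $\sigma_2(A[\lambda+g])=3\lambda^2+2\lambda Lg+\sigma_2(A[g])$. By (9) the linear term is odd and invisible in hyperplane projections, but $\sigma_2(A[g])$ is even and visible. An odd perturbation alone fails unless $\sigma_2(A[g])$ is constant. Now *pay for it with an even function*: take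
$$h_1=\lambda+g+t\varphi,\qquad h_2=\lambda-t\varphi,\qquad \varphi\text{ even}.$$
The opposite signs matter: the quadratic term $\sigma_2(A[t\varphi])$ appears in both bodies and cancels in the comparison. What remains is the *linear* equation $4\lambda t\,L\varphi=-\sigma_2(A[g])$, and $L$ is invertible on even functions. If moreover $g$ vanishes on a plane $F$ and $\varphi$ does not, the projections onto $F$ will show the difference. The function $g$ must be odd and not linear, so degree $3$ is the first choice, and we let it depend on two variables only. Put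
$$s=x_1^2+x_2^2,\qquad g=x_1^3-3x_1x_2^2=\mathrm{Re}(x_1+\mathrm ix_2)^3,\qquad w=\mathrm{Re}(x_1+\mathrm ix_2)^6 ,$$
all restricted to $S^{n-1}$. Here $g$ is odd, $s$ and $w$ are even, and all vanish where $x_1=x_2=0$. We work in general dimension, since Section 7 needs it.

**Lemma 1.** On $S^{n-1}$,
$$\sigma_2(A[g])=(n+5)(n-2)(s^3+w)+36s^2-36s .$$

*Proof.* We use $\sigma_2(A)=\frac12[(\operatorname{tr}A)^2-|A|^2]$, with $|\cdot|$ the Hilbert–Schmidt norm. The polynomial $g$ is harmonic of degree $3$, so (10) gives
$$A[g]=D^2g|_{u^\perp}-2g\,\mathrm{id},\qquad \operatorname{tr}A[g]=Lg=-2(n+2)g .$$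
Euler's relations give $D^2g\,u=2\nabla g$ and $\langle D^2g\,u,u\rangle=6g$. Since $\operatorname{tr}D^2g=0$, we get $\operatorname{tr}(D^2g|_{u^\perp})=-6g$. For a symmetric matrix $M$, the compression to $u^\perp$ satisfies $|M|_{u^\perp}|^2=|M|^2-2|Mu|^2+\langle Mu,u\rangle^2$; so
$$|D^2g|_{u^\perp}|^2=|D^2g|^2-8|\nabla g|^2+36g^2 .$$
Subtracting $2g\,\mathrm{id}$ adds $-4g\cdot(-6g)+4(n-1)g^2$, hence
$$|A[g]|^2=|D^2g|^2-8|\nabla g|^2+(36+24+4n-4)g^2=|D^2g|^2-8|\nabla g|^2+(4n+56)g^2 .$$
Therefore
$$\sigma_2(A[g])=\bigl[2(n+2)^2-(2n+28)\bigr]g^2+4|\nabla g|^2-\tfrac12|D^2g|^2,$$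
and the bracket is $2(n^2+3n-10)=2(n+5)(n-2)$. Finally, with $z=x_1+\mathrm ix_2$: $|\nabla g|^2=|3z^2|^2=9s^2$; the Hessian of $g$ has the block $\begin{pmatrix}6x_1&-6x_2\\-6x_2&-6x_1\end{pmatrix}$ and zeros elsewhere, so $|D^2g|^2=72s$; and $2g^2=2(\mathrm{Re}\,z^3)^2=|z|^6+\mathrm{Re}\,z^6=s^3+w$. Insert these. $\square$

**Lemma 2.** For $c\in\mathbb R$ the function
$$\varphi_c=c\Bigl[\tfrac{n-2}5(s^3+w)+\tfrac{12}5s^2+\tfrac{12}{5(n+1)}s-\tfrac{48}{5(n^2-1)}\Bigr]$$
satisfies $L\varphi_c=-c\,\sigma_2(A[g])$. It is the only even $C^2$ solution of this equation.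

*Proof.* In $\mathbb E^n$ we have $\Delta s^k=4k^2s^{k-1}$, as for $r^{2k}$ in the plane. So (10) gives
$$Ls^3=36s^2-5(n+5)s^3,\quad Ls^2=16s-3(n+3)s^2,\quad Ls=4-(n+1)s,\quad L1=n-1,$$
and $Lw=-5(n+5)w$ since $w$ is harmonic of degree $6$. Try $\varphi_c/c=a(s^3+w)+bs^2+ds+e$ and compare with $-\sigma_2(A[g])$ from Lemma 1, from the top down:

* $s^3$ and $w$: $-5(n+5)a=-(n+5)(n-2)$, so $a=\frac{n-2}5$.
* $s^2$: $36a-3(n+3)b=-36$, so $b=\frac{12(a+1)}{n+3}=\frac{12}5$.
* $s$: $16b-(n+1)d=36$, so $d=\frac{1}{n+1}\bigl(\frac{192}5-\frac{180}5\bigr)=\frac{12}{5(n+1)}$.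
* constant: $4d+(n-1)e=0$, so $e=-\frac{48}{5(n^2-1)}$.

For uniqueness: the kernel of $L$ consists of the spherical harmonics of degree $k$ with $k(k+n-2)=n-1$, that is, $k=1$; these are odd. So the difference of two even solutions is $0$. $\square$

The number to watch is $e$: on $\{x_1=x_2=0\}$ the function $\varphi_c$ has the constant value $ce\neq0$.

## 6. The explicit pair in $\mathbb E^4$

**Theorem 1.** On $S^3$ let
$$\varphi=\tfrac1{25}\bigl[5(s^3+w)+30s^2+6s-8\bigr],\qquad h_1=10+g+\tfrac1{20}\varphi,\qquad h_2=10-\tfrac1{20}\varphi .$$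
Then $h_1,h_2$ are support functions of convex bodies $K_1,K_2\subset\mathbb E^4$ ($K_2$ is centrally symmetric). They satisfy $V_2(K_1|E)=V_2(K_2|E)$ for all $E\in G(4,3)$. But for $F=\mathrm{span}(e_3,e_4)$,
$$V_2(K_1|F)=\pi(9.984)^2\neq \pi(10.016)^2=V_2(K_2|F).$$

*Proof.* For $n=4$, $c=\frac12$, Lemma 2 gives the coefficients $\frac15,\frac65,\frac6{25},-\frac8{25}$, so $\varphi=\varphi_{1/2}$ and
$$L\varphi=-\tfrac12\sigma_2(A[g]),\qquad \sigma_2(A[g])=18(s^3+w)+36s^2-36s. \tag{12}$$
As an arithmetic check, integrate. On $S^3$ the function $s$ is uniformly distributed on $[0,1]$ and $w$ has mean $0$. So $\sigma_2(A[g])$ has mean $\frac{18}4+12-18=-\frac32$, and $\varphi$ has mean $\frac1{25}(\frac54+10+3-8)=\frac14$. Since $\Delta\varphi$ has mean $0$, $L\varphi$ has mean $\frac34=-\frac12\cdot(-\frac32)$, as it should.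

**Step 1: both functions are support functions.** We show $A[h_1],A[h_2]>0$. On $S^3$ we have $0\le s\le1$, $|w|\le1$, $|g|\le1$. With $r=\sqrt s\le 1$, the Euclidean Hessians of $g,s,s^2,s^3,w$ have operator norms $6r,\ 2,\ 12r^2,\ 30r^4,\ 30r^4$, thus at most $6,2,12,30,30$, and compression to $u^\perp$ does not increase the norm. By (10), where $(k-1)|f|$ is at most $2,1,3,5,5$,
$$\|A[g]\|\le8,\quad\|A[s]\|\le3,\quad\|A[s^2]\|\le15,\quad\|A[s^3]\|\le35,\quad\|A[w]\|\le35,\quad \|A[1]\|=1.$$
Hence
$$\|A[\varphi]\|\le\tfrac1{25}(5\cdot70+30\cdot15+6\cdot3+8)=\tfrac{826}{25}<34 ,\qquad \tfrac1{20}\|A[\varphi]\|<1.7 .$$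
So $A[h_1]\ge(10-8-1.7)\,\mathrm{id}>0$ and $A[h_2]\ge(10-1.7)\,\mathrm{id}>0$. Since $h_2$ is even, $K_2$ is centrally symmetric.

**Step 2: equality on $G(4,3)$.** We compare the even parts of the densities (8). For symmetric matrices
$$\sigma_2(P+Q)=\sigma_2(P)+\bigl(\operatorname{tr}P\operatorname{tr}Q-\operatorname{tr}(PQ)\bigr)+\sigma_2(Q).$$
Take $P=10I+\frac1{20}A[\varphi]$, which is even in $u$ by (9), and $Q=A[g]$, which is odd. The mixed term is odd, while $\sigma_2(P),\sigma_2(Q)$ are even. So by (11) the even part of $\sigma_2(A[h_1])$ is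
$$\sigma_2\bigl(10I+\tfrac1{20}A[\varphi]\bigr)+\sigma_2(A[g])=300+L\varphi+\sigma_2\bigl(\tfrac1{20}A[\varphi]\bigr)+\sigma_2(A[g]),$$
while
$$\sigma_2(A[h_2])=300-L\varphi+\sigma_2\bigl(\tfrac1{20}A[\varphi]\bigr)$$
is even. The difference is $2L\varphi+\sigma_2(A[g])=0$ by (12). By (6) and (8), $V_2(K_1|E)=V_2(K_2|E)$ for all $E\in G(4,3)$.

**Step 3: inequality on $F=\mathrm{span}(e_3,e_4)$.** On $F\cap S^3$ we have $s=w=g=0$ and $\varphi=-\frac8{25}$, so $h_1=10-0.016=9.984$ and $h_2=10.016$ there. The support function of $K|F$ is the restriction of $h_K$ to $F$. So the projections are discs of radii $9.984$ and $10.016$. $\square$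

## 7. A body that imitates the ball on all hyperplanes

For $i\ge3$ the function $\sigma_i$ contains terms of degree $3$ and more in $\varphi$ and $g$, and the two signs no longer cancel everything. But near the ball the equation is still governed by $L$, and the implicit function theorem absorbs the higher terms. It even allows one body to be the ball itself.

**Theorem 2.** Let $n\ge 4$, $j=n-1$, $2\le i\le n-2$. There is a convex body $K$, with support function of class $C^2$, such that $V_i(K|E)=V_i(B^n|E)$ for all $E\in G(n,n-1)$, while $V_i(K|F)<V_i(B^n|F)$ for every $F\in G(n,i)$ with $F\perp e_1,e_2$.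

*Proof.* We look for $K$ with support function $1+\varepsilon g+\phi$, where $\phi$ is even and small.

**Step 1: set up the equation.** Fix $\alpha\in(0,1)$, and let $X,Y$ be the spaces of even functions in $C^{2,\alpha}(S^{n-1})$ and $C^{0,\alpha}(S^{n-1})$. Define $\Phi:\mathbb R\times X\to Y$ by
$$\Phi(\varepsilon,\phi)=\text{even part of }\sigma_i\bigl(A[1+\varepsilon g+\phi]\bigr)-\tbinom{n-1}i .$$
In local coordinates the entries of $A[h]$ are linear in the second-order derivatives, first-order derivatives and values of $h$, with smooth coefficients. Products of $C^{0,\alpha}$ functions are $C^{0,\alpha}$, with continuous dependence. So $\Phi$ is a continuous polynomial map, hence $C^\infty$. Also $\Phi(0,0)=0$, since $\sigma_i(A[1])=\sigma_i(I)=\binom{n-1}i$. For a symmetric matrix $C$ of size $n-1$,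
$$\sigma_i(I+C)=\sum_{k=0}^i\tbinom{n-1-k}{i-k}\sigma_k(C), \tag{13}$$
because in $\sum\prod(1+c_l)$ over $i$-subsets of the eigenvalue indices, a given $k$-subset lies in $\binom{n-1-k}{i-k}$ of the $i$-subsets. The linear term of (13) gives
$$D_\phi\Phi(0,0)=\tbinom{n-2}{i-1}L:X\to Y .$$

**Step 2: $L:X\to Y$ is an isomorphism.** This is what the implicit function theorem needs. The operator $L$ is bounded from $X$ to $Y$ and commutes with $u\mapsto-u$. Its kernel consists of the linear functions, which are odd; so $L$ is injective on $X$. It is elliptic and self-adjoint on the compact manifold $S^{n-1}$, so $L\psi=f$ is solvable if $f$ is $L^2$-orthogonal to the kernel. An even $f\in C^{0,\alpha}$ is orthogonal to all odd functions, so a solution $\psi$ exists, and $\psi\in C^{2,\alpha}$ by Schauder theory. The even part of $\psi$ solves the same equation, because $f$ is even. So $L:X\to Y$ is a bounded bijection, and its inverse is bounded by the open mapping theorem.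

**Step 3: solve.** By the implicit function theorem there is, for small $|\varepsilon|$, a smooth curve $\varepsilon\mapsto\phi_\varepsilon\in X$ with $\phi_0=0$ and $\Phi(\varepsilon,\phi_\varepsilon)=0$. Put $h_\varepsilon=1+\varepsilon g+\phi_\varepsilon$. Since $A[h_\varepsilon]\to I$ uniformly as $\varepsilon\to0$, we have $A[h_\varepsilon]>0$ for small $\varepsilon$, and $h_\varepsilon$ is the support function of a convex body $K_\varepsilon$. The even part of $\sigma_i(A[h_\varepsilon])$ is $\binom{n-1}i=\sigma_i(A[1])$, so by (6) and (8)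
$$V_i(K_\varepsilon|E)=V_i(B^n|E)\quad\text{for all }E\in G(n,n-1).$$

**Step 4: expand $\phi_\varepsilon$ to second order.** We need its sign where $g$ vanishes. First, $\partial_\varepsilon\Phi(0,0)$ is the even part of $\binom{n-2}{i-1}Lg$, which is $0$ because $Lg$ is odd. Differentiating $\Phi(\varepsilon,\phi_\varepsilon)=0$ at $0$ and using Step 2, the first derivative of $\phi_\varepsilon$ at $0$ vanishes. So $\phi_\varepsilon=\varepsilon^2\phi+O(\varepsilon^3)$ in $C^{2,\alpha}$ with $\phi\in X$. Insert $C=\varepsilon A[g]+\varepsilon^2A[\phi]+O(\varepsilon^3)$ in (13). The $\varepsilon^2$-coefficient comes from $k=1$ and $k=2$ only: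
$$\tbinom{n-2}{i-1}L\phi+\tbinom{n-3}{i-2}\sigma_2(A[g])=0 ,$$
both terms being even. Since $\binom{n-3}{i-2}\big/\binom{n-2}{i-1}=\frac{i-1}{n-2}$, this is $L\phi=-c\,\sigma_2(A[g])$ with $c=\frac{i-1}{n-2}>0$. By the uniqueness in Lemma 2, $\phi=\varphi_c$.

**Step 5: compare on $F$.** Let $F\in G(n,i)$ with $F\subset\{x_1=x_2=0\}$; such $F$ exist since $i\le n-2$. On the sphere $\{x_1=x_2=0\}\cap S^{n-1}$ we have $g=s=w=0$, so uniformly there
$$h_\varepsilon=1-\gamma\varepsilon^2+O(\varepsilon^3),\qquad \gamma=\frac{48\,(i-1)}{5(n-2)(n^2-1)}>0 .$$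
Fix a small $\varepsilon\ne0$ such that $h_\varepsilon\le1-\frac12\gamma\varepsilon^2$ on this sphere and $1-\frac12\gamma\varepsilon^2>0$. Then for every such $F$ we have $K_\varepsilon|F\subset(1-\frac12\gamma\varepsilon^2)(B^n\cap F)$ and
$$V_i(K_\varepsilon|F)\le(1-\tfrac12\gamma\varepsilon^2)^i\kappa_i<\kappa_i=V_i(B^n|F).$$
Take $K=K_\varepsilon$. $\square$

**Remark.** In Theorem 1 one body is centrally symmetric, and in Theorem 2 one body is even a ball. So in Theorem 4(a) it is essential that *both* bodies be symmetric.

**Corollary.** For $i=2$ the implication (1) $\Rightarrow$ (2) holds for all bodies if and only if $j\le n-2$. For $j=n-1$ it fails for every $i\in\{2,\dots,n-2\}$. All cases with $n\le5$ are thereby decided.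

*Proof.* For $i=2$, the condition $i+j\le n$ of Theorem 3 reads $j\le n-2$, and the remaining value $j=n-1$ is covered by Theorem 2. The second sentence is Theorem 2. For $n=4$ the only pair is $(i,j)=(2,3)$; for $n=5$ the pairs are $(2,3)$, with $i+j=n$, and $(2,4),(3,4)$, with $j=n-1$. $\square$

The results here do not settle the cases $3\le i<j\le n-2$ with $i+j>n$ for general bodies; the first of them is $(n,i,j)=(6,3,4)$.

## 8. Polytopes: counting upper faces

We prove Theorem 4(b). As for the boxes, $S_i$ of a polytope is concentrated on finitely many great subspheres, and this is enough to compensate for the missing odd part. The picture behind the proof is a polygon in the plane: the length of its shadow on a line $F$ is the sum of the shadow lengths of the upper edges, and also of the lower edges, hence the average of the two. The average is insensitive to $v\mapsto-v$.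

**Notation.** For a polytope $P$ and a face $G$ (with $P$ itself allowed), $N(P,G)$ is the normal cone: the set of $v$ such that $\langle v,\cdot\rangle$ attains its maximum over $P$ on all of $G$. It has dimension $n-\dim G$ and lies in the orthogonal complement of the direction space of $G$. For $x\in P$ put $N(P,x)=\{v:\langle v,y-x\rangle\le0\ \forall y\in P\}$; this equals $N(P,G)$ if $x\in\operatorname{relint}G$, and contains $N(P,G)$ if $x\in G$. For $L\in G(n,n-i)$ put
$$\rho_{P,L}=\sum_G V_i(G)\,\mathbf 1_{N(P,G)}\quad\text{on }L,$$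
summed over the $i$-faces $G$ of $P$ with direction space $L^\perp$. Only finitely many $L$ have $\rho_{P,L}\neq0$; we call them the $L$ *occurring* for $P$. Example: for the unit cube in $\mathbb E^3$ and $i=1$, the $L$ occurring are the three coordinate planes; each $L=e_k^\perp$ is divided into quadrants, the normal cones of the four edges parallel to $e_k$, and $\rho_{P,L}=1$ almost everywhere.

**Step 1: what the even part of $S_i$ tells us.** With a constant $a_{n,i}>0$ [S, §4.2],
$$S_i(P,\cdot)=a_{n,i}\sum_L\rho_{P,L}\,\mathcal H^{n-1-i}\llcorner(L\cap S^{n-1}). \tag{14}$$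
For $L\ne L'$ the dimension of $L\cap L'$ is at most $n-i-1$, so $L\cap L'\cap S^{n-1}$ is $\mathcal H^{n-1-i}$-null. Hence the even part of $S_i(P,\cdot)$, restricted to $L\cap S^{n-1}$, has density $\frac12a_{n,i}(\rho_{P,L}(v)+\rho_{P,L}(-v))$. As $\rho_{P,L}$ is constant on open rays, we conclude from (7): for every $L$ and almost every $v\in L$,
$$\rho_{K_1,L}(v)+\rho_{K_1,L}(-v)=\rho_{K_2,L}(v)+\rho_{K_2,L}(-v). \tag{15}$$

**Step 2: a formula for $V_i(P|F)$.** Let $F\in G(n,i)$ satisfy $L\cap F=\{0\}$ for all $L$ occurring for $P$. Let $\pi$ be the orthogonal projection onto $F^\perp$. Its kernel is $F$ and $\dim L=n-i=\dim F^\perp$, so $\pi_L=\pi|_L:L\to F^\perp$ is an isomorphism for these $L$. We claim that for almost every $w\in F^\perp$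
$$V_i(P|F)=\sum_L|\langle L^\perp,F\rangle|\,\rho_{P,L}(\pi_L^{-1}w), \tag{16}$$
summed over the $L$ occurring, where $|\langle L^\perp,F\rangle|$ is the Jacobian of the projection $L^\perp\to F$.

*Maximal points on fibres.* Think of $w$ as "up". We first show: $x\in P$ maximizes $\langle w,\cdot\rangle$ on the fibre $P\cap(x+F^\perp)$ if and only if $N(P,x)\cap(w+F)\ne\emptyset$. If $v=w+f\in N(P,x)$ with $f\in F$ and $y\in P\cap(x+F^\perp)$, then $\langle w,y-x\rangle=\langle v,y-x\rangle\le0$. Conversely, let $T$ be the polyhedral cone generated by $P-x$; its polar cone is $N(P,x)$. Maximality of $x$ says that $\langle w,\cdot\rangle\le0$ on $T\cap F^\perp$. By linear programming duality (Farkas' lemma) the polar of $T\cap F^\perp$ is $N(P,x)+F$, so $w\in N(P,x)+F$, that is, $(w+F)\cap N(P,x)\neq\emptyset$.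

*Upper faces cover the shadow.* Call a face $G$ *upper* if $N(P,G)\cap(w+F)\ne\emptyset$, equivalently $w\in\pi N(P,G)$. The union of the upper faces is exactly the set of maximal points: a maximal $x$ lies in $\operatorname{relint}G$ for some face $G$, and $N(P,G)=N(P,x)$, so $G$ is upper; conversely, if $x$ lies in an upper face $G$, then $N(P,x)\supset N(P,G)$ meets $w+F$. Every fibre over a point of $P|F$ is nonempty and compact, so it has a maximal point. Hence the projections to $F$ of the upper faces cover $P|F$.

*Only $i$-faces count.* If $\dim G>i$, then $\dim N(P,G)<n-i$, so $\pi N(P,G)$ lies in a proper subspace of $F^\perp$. Exclude these finitely many subspaces: for all other $w$, no face of dimension $>i$ is upper. Faces of dimension $<i$ project to null sets in $F$. So, up to a null set, $P|F$ is covered by the projections of the upper $i$-faces.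

*No overlaps.* Let $G\neq G'$ be upper $i$-faces and suppose $x\in\operatorname{relint}G$, $x'\in\operatorname{relint}G'$ have the same projection to $F$. Then $x\ne x'$, since different faces have disjoint relative interiors. Both maximize $\langle w,\cdot\rangle$ on the same fibre, so their midpoint does too. Let $G''$ be the face with the midpoint in its relative interior; it is upper. Being a face, $G''$ contains $x$ and $x'$, and since these are relative interior points of $G$ and $G'$, it contains $G\cup G'$. If $\dim G''=i$, then both $G$ and $G'$, being faces of $G''$ of full dimension, would equal $G''$. So $\dim G''>i$, a contradiction.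

*Summation.* The relative boundaries of the $i$-faces project to null sets, so $V_i(P|F)$ is the sum of $V_i(G|F)$ over the upper $i$-faces $G$. For an $i$-face $G$ with direction space $L^\perp$ we have $V_i(G|F)=|\langle L^\perp,F\rangle|V_i(G)$. (Here $L^\perp\to F$ is bijective, since $L\cap F=\{0\}$ is equivalent to $L^\perp\cap F^\perp=\{0\}$ by dimension.) And $G$ is upper if and only if $w\in\pi_LN(P,G)$, that is, $\pi_L^{-1}w\in N(P,G)$. This gives (16).

**Step 3: average over $w$ and $-w$.** For almost every $w$, (16) holds for both $w$ and $-w$, and $\pi_L^{-1}(-w)=-\pi_L^{-1}w$. Hence for almost every $w$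
$$V_i(P|F)=\sum_L|\langle L^\perp,F\rangle|\cdot\tfrac12\bigl[\rho_{P,L}(v)+\rho_{P,L}(-v)\bigr]_{v=\pi_L^{-1}w}. \tag{17}$$
Now let $F$ satisfy $L\cap F=\{0\}$ for all $L$ occurring for $K_1$ or $K_2$, and let both sums (17) run over all these $L$ (the added terms vanish). The isomorphisms $\pi_L$ preserve null sets and there are finitely many $L$. So (15) shows that for almost every $w$ the right sides for $K_1$ and $K_2$ agree. Hence $V_i(K_1|F)=V_i(K_2|F)$.

**Step 4: all $F$.** It remains to see that these $F$ are dense. For a single $L$, the condition $L\cap F=\{0\}$ says that $\det(f_1,\dots,f_i,l_1,\dots,l_{n-i})\ne0$ for bases $(f_k)$ of $F$ and $(l_k)$ of $L$; this is an open condition. Given any $F$ with basis $(f_k)$, take a basis $(f_k^0)$ of a complement of $L$. Then $\det(f_1+tf_1^0,\dots,f_i+tf_i^0,l_1,\dots,l_{n-i})$ is a polynomial in $t$ whose coefficient at $t^i$ is $\det(f^0_1,\dots,f_i^0,l_1,\dots,l_{n-i})\ne0$; so it is nonzero for all small $t\ne0$, and subspaces satisfying the condition come arbitrarily close to $F$. A finite intersection of open dense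 sets is dense. Since $F\mapsto V_i(K|F)$ is continuous, $V_i(K_1|F)=V_i(K_2|F)$ for all $F\in G(n,i)$. This proves Theorem 4(b). $\square$
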